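# Mean distance, negative type and round spheres

## Spreading mass evenly: spheres, the projective plane, a flat torus

Pick two points independently at random in a compact metric space $(X,d)$, with the same law $\mu$. Their average distance is
$$I(\mu)=\int_X\int_X d(p,q)\,d\mu(p)\,d\mu(q).$$
Let $\mathcal P(X)$ be the set of Borel probability measures on $X$. The *extent* of $X$ is $\operatorname{xt}(X)=\sup_{\mu\in\mathcal P(X)}I(\mu)$; the supremum is attained, because $\mathcal P(X)$ is weak-$*$ compact and $I$ is continuous on it. If $X$ is a compact Riemannian manifold (connected, without boundary) with Riemannian distance $d$, its *mean distance* is $\operatorname{md}(X)=I(\mu_0)$, where $\mu_0$ is the normalized volume measure. Clearly $\operatorname{md}(X)\le\operatorname{xt}(X)$. For which $X$ are they equal?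

On the interval $[0,1]$ the even spread is a poor choice: the uniform law gives $\tfrac13$, while half of the mass at each end gives $\tfrac12$. But the ends of an interval are privileged points. So a natural first guess is this: *if the isometries act transitively, so that no point is privileged, then the even spread is optimal.* We test it.

**Round spheres.** On $\mathbb S^n_1$ ($n\ge1$) we have $d(x,y)+d(-x,y)=\pi$, so every measure invariant under $x\mapsto -x$ has $I(\mu)=\frac\pi2$. In particular $\operatorname{md}(\mathbb S^n_1)=\frac\pi2$. To bound $I$ from above, let $u$ be a uniformly random point of $\mathbb S^n$. If $x,y$ are at angle $\theta=d(x,y)$, then $\langle u,x\rangle$ and $\langle u,y\rangle$ have opposite strict signs with probability $\theta/\pi$: project $u$ to a plane containing $x$ and $y$; the direction of the projection is uniform on a circle, and the directions that separate $x$ from $y$ have total length $2\theta$ out of $2\pi$. So with $h_\pm(u)=\mu\{x:\pm\langle u,x\rangle>0\}$ Fubini gives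
$$I(\mu)=\pi\,\mathbb E\big[2h_+(u)h_-(u)\big]\le\pi\cdot 2\cdot\tfrac14=\tfrac\pi2 ,$$
because $h_++h_-\le1$. Hence $\operatorname{md}(\mathbb S^n_1)=\operatorname{xt}(\mathbb S^n_1)=\frac\pi2$, and the guess passes.

**The projective plane.** Let $X=\mathbb S^2_1/\{\pm1\}$, with $d=\arccos|\langle x,y\rangle|$. The distance $r\in[0,\frac\pi2]$ from a fixed point to a uniform one has density $\sin r$, so $\operatorname{md}(X)=\int_0^{\pi/2}r\sin r\,dr=1$. Now put mass $\frac13$ on each of three mutually orthogonal lines. Their mutual distances are $\frac\pi2$, so $I=\frac69\cdot\frac\pi2=\frac\pi3>1$. The guess is false.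

**A flat torus.** Let $X=\mathbb R^2/\mathbb Z^2$ and let $\mu$ have density $1+\cos(4\pi x_1)$. Put $D(z)=\int_{-1/2}^{1/2}\sqrt{z^2+y^2}\,dy$ for $|z|\le\frac12$, extended with period $1$. Integrating out the second coordinates, the linear terms vanish and
$$I(\mu)=\operatorname{md}(X)+\iint D(x-y)\cos(4\pi x)\cos(4\pi y)\,dx\,dy=\operatorname{md}(X)+\int_0^{1/2}D(z)\cos(4\pi z)\,dz,$$
where we used $2\cos\alpha\cos\beta=\cos(\alpha-\beta)+\cos(\alpha+\beta)$ and that $D$ is even. Folding the last integral,
$$\int_0^{1/2}D(z)\cos(4\pi z)\,dz=\int_0^{1/8}\Big[D(z)+D(\tfrac12-z)-D(\tfrac14-z)-D(\tfrac14+z)\Big]\cos(4\pi z)\,dz>0,$$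
because $D$ is strictly convex on $[0,\frac12]$ and the pairs $z,\frac12-z$ and $\frac14-z,\frac14+z$ have the same midpoint, the first pair being farther apart. So $\operatorname{md}(X)<\operatorname{xt}(X)$ again.

It is instructive to see where the guess goes wrong. If the isometries act transitively, the potential $p\mapsto\int d(p,q)\,d\mu_0(q)$ is constant, and for $\nu=\mu-\mu_0$ (total mass $0$) we get $I(\mu)=\operatorname{md}(X)+I(\nu)$ exactly. So the guess is right to first order, and what decides is the sign of the quadratic form $I$ on signed measures of mass zero. Now look at the survivors: only spheres. This leads to a conjecture posed in "Characterizing the Sphere by Mean Distance" (http://www2.mat.dtu.dk/people/oldusers/S.L.Kokkendorff/Papers/Meandist.pdf): a compact Riemannian manifold of dimension $n$ with $\operatorname{md}(X)=\operatorname{xt}(X)$ is isometric to a sphere $\mathbb S^n_\kappa$ of constant curvature $\kappa>0$. We shall prove it.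

## Negative type and the three theorems

Riemannian manifolds are smooth ($C^\infty$), connected, without boundary, of dimension $n\ge1$; $\mathbb S^1_\kappa$ is the circle of radius $1/\sqrt\kappa$. For a finite signed measure $\nu$ put $I(\nu)=\iint d\,d\nu\,d\nu$.

**Definition (negative type).** A metric space is of negative type if $\sum_{i,j}c_ic_j\,d(x_i,x_j)\le0$ for all finite families of points $x_i$ and reals $c_i$ with $\sum_ic_i=0$.

The real line is of negative type. With $a_i(t)=1$ if $x_i\le t$ and $0$ otherwise, $|x_i-x_j|=\int[a_i(1-a_j)+a_j(1-a_i)]\,dt$, so the sum is $2\int(\sum c_ia_i)(\sum c_j(1-a_j))\,dt=-2\int(\sum c_ia_i)^2dt\le0$. For a space that is not, take five points split into a pair and a triple, with distance $1$ between the two groups and $2$ inside each. The weights $\frac12,\frac12$ on the pair and $-\frac13,-\frac13,-\frac13$ on the triple give $1+\frac43-2=\frac13>0$.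

**Theorem 1.** If $X$ is a compact Riemannian manifold of dimension $n$ with $\operatorname{md}(X)=\operatorname{xt}(X)$, then $X$ is isometric to some $\mathbb S^n_\kappa$.

**Theorem 2.** For a compact Riemannian manifold $X$ of dimension $n$ the following are equivalent:

- (i) $\operatorname{md}(X)=\operatorname{xt}(X)$;
- (ii) some $\mu\in\mathcal P(X)$ with $\operatorname{supp}\mu=X$ satisfies $I(\mu)=\operatorname{xt}(X)$;
- (iii) $X$ is of negative type;
- (iv) $X$ is isometric to some $\mathbb S^n_\kappa$.

Moreover, on $\mathbb S^n_\kappa$ the measures with $I(\mu)=\operatorname{xt}$ are exactly the antipodally invariant ones.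

**Theorem 3.** A complete Riemannian manifold of negative type is either isometric to some $\mathbb S^n_\kappa$, or it is noncompact and, for every $p$, $\exp_p:T_pX\to X$ is a diffeomorphism with $d(p,\exp_pv)=|v|$ for all $v\in T_pX$.

We use the following textbook facts, for $X$ complete.

- (F1) By Hopf–Rinow, geodesics are defined for all time, any two points are joined by a minimal geodesic (one whose length is the distance), and closed bounded sets are compact. A curve from $p$ to $q$ of length $d(p,q)$, parametrized by arc length, is a smooth geodesic.
- (F2) A geodesic is determined by its position and velocity at one time, and depends continuously on them.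
- (F3) First variation: if $c_\varepsilon$ is a smooth variation of a unit-speed geodesic $\gamma:[0,\ell]\to X$ with variation field $V$, then $\operatorname{length}(c_\varepsilon)=\ell+\varepsilon\big(\langle V(\ell),\gamma'(\ell)\rangle-\langle V(0),\gamma'(0)\rangle\big)+O(\varepsilon^2)$.
- (F4) Each point has a neighborhood $U$ and an $r>0$ such that the injectivity radius is greater than $r$ on $U$. For $x\in U$ and $0<d(x,y)<r$ we have $d(x,y)=|\exp_x^{-1}y|$, which is smooth in $(x,y)$, and the gradient of $d$ in $x$ is minus the unit initial vector of the minimal geodesic from $x$ to $y$. Also $d(\exp_p\varepsilon u,\exp_p\varepsilon u')=\varepsilon|u-u'|+o(\varepsilon)$.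
- (F5) For a unit vector $v$ at $p$, the cut time is $\sup\{t:d(p,\exp_ptv)=t\}$. The cut locus $\operatorname{Cut}(p)$ is the set of points reached at finite cut times, and the injectivity radius at $p$ is the infimum of the cut times. A geodesic is not minimal beyond its first conjugate point, that is, the first point where $d\exp_p$ is singular.

For example, $\operatorname{Cut}(p)=\{-p\}$ on a round sphere, while on the cylinder $(\mathbb R/\mathbb Z)\times\mathbb R$ the cut locus of $(0,0)$ is the whole line $\{\frac12\}\times\mathbb R$. Besides these we use one published theorem, Blaschke's conjecture for spheres.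

**Theorem W.** A compact Riemannian manifold of dimension $n\ge2$ in which the cut locus of every point is a single point (a "Wiedersehen manifold") is isometric to a round sphere.

For $n=2$ this is in L. Green, *Auf Wiedersehensflächen*, Ann. of Math. 78 (1963). In general one combines two results. The first is the Berger–Kazdan theorem, $\operatorname{vol}(X)\ge(\operatorname{inj}(X)/\pi)^n\operatorname{vol}(\mathbb S^n_1)$ with equality only for round spheres (appendices of A. Besse, *Manifolds all of whose Geodesics are Closed*, Springer 1978; M. Berger, Ann. Inst. Fourier 30 (1980)). The second is that equality of volumes does hold for Wiedersehen manifolds: A. Weinstein, J. Differential Geom. 9 (1974), for $n$ even, and C. T. Yang, *Odd-dimensional Wiedersehen manifolds are spheres*, J. Differential Geom. 15 (1980), for $n$ odd.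

So the target is clear: from $\operatorname{md}=\operatorname{xt}$ we must deduce that every cut locus is one point.

## A maximizer of full support forces negative type

This section turns the optimality of a measure into an inequality about finitely many points; it proves (i)⇒(ii)⇒(iii). The measure $\mu_0$ has full support, so (i)⇒(ii) is immediate. Now let $X$ be compact, $\operatorname{supp}\mu=X$ and $I(\mu)=\operatorname{xt}(X)$.

**Step 1: second variation.** The purpose is to read off the sign of $I$ on perturbations of $\mu$. Let $f$ be a bounded Borel function with $\int f\,d\mu=0$. For small $|t|$ the measure $(1+tf)\mu$ is in $\mathcal P(X)$, so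
$$I(\mu)+2t\iint d(p,q)f(p)\,d\mu(p)\,d\mu(q)+t^2I(f\mu)\le I(\mu).$$
Dividing by $t$ and letting $t\to0$ from both sides shows that the linear coefficient is $0$. What is left is $I(f\mu)\le0$.

**Step 2: concentration at points.** The purpose is to replace $f\mu$ by point masses. Given $x_i$ and $c_i$ with $\sum c_i=0$, put
$$f_r=\sum_ic_i\,\frac{\mathbf 1_{B(x_i,r)}}{\mu(B(x_i,r))}.$$
The denominators are positive because $\operatorname{supp}\mu=X$; this is the only place where full support enters. Then $\int f_r\,d\mu=\sum c_i=0$, so $I(f_r\mu)\le0$. But $I(f_r\mu)$ is $\sum c_ic_j$ times the average of $d$ over $B(x_i,r)\times B(x_j,r)$, and these averages tend to $d(x_i,x_j)$ as $r\to0$. Hence $\sum c_ic_jd(x_i,x_j)\le0$. This proves (ii)⇒(iii).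

## The distance to first order when several geodesics compete

From now on $X$ is complete. Negative type should say something about pairs of points joined by several minimal geodesics, because there the distance function has a kink. We first describe this kink.

Let $p\ne q$ and $\ell=d(p,q)$. Let $\Gamma$ be the set of unit-speed minimal geodesics $\gamma:[0,\ell]\to X$ from $p$ to $q$, let $S_p,S_q$ be the unit tangent spheres, and put
$$K=\{(\gamma'(0),-\gamma'(\ell)):\gamma\in\Gamma\}\subset S_p\times S_q,\qquad M(u,v)=\max_{(a,b)\in K}\big(\langle u,a\rangle+\langle v,b\rangle\big).$$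
So $a$ points from $p$ along $\gamma$, and $b$ points from $q$ back along $\gamma$. The set $K$ is nonempty by (F1). It is compact: if $\gamma_j\in\Gamma$ and $\gamma_j'(0)\to a$, then by (F2) $\gamma_j\to\gamma=\exp_p(\cdot\,a)$ together with velocities, and $d(\gamma(s),\gamma(t))=|s-t|$ and $\gamma(\ell)=q$ pass to the limit. By (F2) a geodesic is determined by either end vector, so

$$(a_1,b_1)\ne(a_2,b_2)\ \text{in}\ K\quad\Longrightarrow\quad a_1\ne a_2\ \text{ and }\ b_1\ne b_2.\tag{1}$$

On the cylinder with $p=(0,0)$ and $q=(\frac12,0)$ there are two minimal geodesics, $K=\{(e_1,-e_1),(-e_1,e_1)\}$ and $M(u,v)=|u_1-v_1|$. Directly, $d(\varepsilon u,q+\varepsilon v)=\big((\frac12-\varepsilon|u_1-v_1|)^2+\varepsilon^2(u_2-v_2)^2\big)^{1/2}=\frac12-\varepsilon|u_1-v_1|+O(\varepsilon^2)$. This is an instance of the following lemma.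

**Lemma 1.** For fixed $u\in T_pX$, $v\in T_qX$: $\ d(\exp_p\varepsilon u,\exp_q\varepsilon v)=\ell-\varepsilon M(u,v)+o(\varepsilon)$ as $\varepsilon\downarrow0$.

**Step 1: upper bound.** We exhibit a short curve. Let $\gamma\in\Gamma$ attain the maximum $M(u,v)$, choose a smooth field $V$ along $\gamma$ with $V(0)=u$, $V(\ell)=v$, and let $c_\varepsilon(t)=\exp_{\gamma(t)}(\varepsilon V(t))$. This curve joins $\exp_p\varepsilon u$ to $\exp_q\varepsilon v$, and by (F3) its length is
$$\ell+\varepsilon\big(\langle v,\gamma'(\ell)\rangle-\langle u,\gamma'(0)\rangle\big)+O(\varepsilon^2)=\ell-\varepsilon M(u,v)+O(\varepsilon^2).$$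

**Step 2: a limit geodesic.** For the lower bound we need a geodesic in $\Gamma$ to compare with. Choose $\varepsilon_k\downarrow0$ along which $(d(\exp_p\varepsilon u,\exp_q\varepsilon v)-\ell)/\varepsilon$ tends to its $\liminf$. Put $p_k=\exp_p\varepsilon_ku$, $q_k=\exp_q\varepsilon_kv$, $\ell_k=d(p_k,q_k)\to\ell$, and let $\sigma_k:[0,\ell_k]\to X$ be a unit-speed minimal geodesic from $p_k$ to $q_k$. After passing to a subsequence, $\sigma_k'(0)\to a\in S_p$. By (F2), $\sigma_k(t)\to\gamma(t):=\exp_p(ta)$ uniformly for bounded $t$. Since $\gamma(\ell)=\lim\sigma_k(\ell_k)=\lim q_k=q$, the geodesic $\gamma$ has length $\ell=d(p,q)$, so $\gamma\in\Gamma$.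

**Step 3: cutting off the ends.** The distance $d$ need not be smooth near $(p,q)$, but it is smooth near pairs that are close to each other, so we compare only the ends of $\sigma_k$. Fix $\delta\in(0,\ell/2)$ smaller than the radii $r$ of (F4) at $p$ and at $q$. By (F4) and the symmetry of $d$, the function $d$ is smooth near $(p,\gamma(\delta))$ and near $(\gamma(\ell-\delta),q)$. Its gradient in the first variable at $(p,\gamma(\delta))$ is $-\gamma'(0)$; its gradient in the second variable at $(\gamma(\ell-\delta),q)$ is $\gamma'(\ell)$. Let $x_k=\sigma_k(\delta)\to\gamma(\delta)$ and $y_k=\sigma_k(\ell_k-\delta)\to\gamma(\ell-\delta)$. For large $k$ we have $\delta<\ell_k-\delta$, so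
$$\ell_k=d(p_k,x_k)+d(x_k,y_k)+d(y_k,q_k),\qquad \ell\le d(p,x_k)+d(x_k,y_k)+d(y_k,q).$$
Subtracting, the middle terms cancel:
$$\ell_k-\ell\ge[d(p_k,x_k)-d(p,x_k)]+[d(y_k,q_k)-d(y_k,q)].$$
Second derivatives of $d$ are bounded near the two pairs of points, so by Taylor's formula the right side equals
$$\varepsilon_k\langle\nabla_1d(p,x_k),u\rangle+\varepsilon_k\langle\nabla_2d(y_k,q),v\rangle+O(\varepsilon_k^2).$$
By continuity of the gradients this is
$$-\varepsilon_k\big(\langle u,\gamma'(0)\rangle-\langle v,\gamma'(\ell)\rangle\big)+o(\varepsilon_k)\ \ge\ -\varepsilon_kM(u,v)+o(\varepsilon_k),$$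
since $(\gamma'(0),-\gamma'(\ell))\in K$. So the $\liminf$ is at least $-M(u,v)$. $\square$

## Two clusters of points, and why four points see nothing

Let $X$ be complete of negative type, $p\ne q$, with the notation above. We place one small cluster of weighted points near $p$ and another near $q$, and shrink both.

Let $\varphi=\sum c_i\delta_{u_i}$ on $T_pX$ and $\psi=\sum e_j\delta_{v_j}$ on $T_qX$ be finite sums with $\sum c_i=\sum e_j=0$, and put
$$J(\varphi)=\sum_{i,i'} c_ic_{i'}|u_i-u_{i'}|,\quad J(\psi)=\sum_{j,j'} e_je_{j'}|v_j-v_{j'}|,\quad M(\varphi,\psi)=\sum_{i,j} c_ie_jM(u_i,v_j).$$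
Fix $s\in\mathbb R$ and apply negative type to the weights $c_i$ at $\exp_p\varepsilon u_i$ and $se_j$ at $\exp_q\varepsilon v_j$. By (F4) the two clusters contribute $\varepsilon J(\varphi)+\varepsilon s^2J(\psi)+o(\varepsilon)$, and by Lemma 1 the cross terms contribute $2s\sum c_ie_j(\ell-\varepsilon M(u_i,v_j))+o(\varepsilon)=-2s\varepsilon M(\varphi,\psi)+o(\varepsilon)$; the constant $\ell$ cancels because $\sum c_i=0$. Dividing by $\varepsilon$ and letting $\varepsilon\downarrow0$,
$$J(\varphi)+s^2J(\psi)-2sM(\varphi,\psi)\le0\qquad\text{for all }s\in\mathbb R.$$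
If $J(\psi)=0$, this forces $M(\varphi,\psi)=0$. Otherwise $J(\psi)<0$ (let $s\to\infty$), and the discriminant is not positive. In both cases
$$M(\varphi,\psi)^2\le J(\varphi)J(\psi).\tag{2}$$

The first thing to try in (2) is the simplest pair of clusters, two dipoles $\varphi=\delta_u-\delta_0$ and $\psi=\delta_v-\delta_0$. Here $J(\varphi)=-2|u|$, $J(\psi)=-2|v|$ and $M(\varphi,\psi)=M(u,v)-M(u,0)-M(0,v)$. This test is empty. As a maximum of pairings with unit vectors, $M$ is $1$-Lipschitz in each variable, so $|M(\varphi,\psi)|\le2|u|$ and $|M(\varphi,\psi)|\le2|v|$, hence $M(\varphi,\psi)^2\le4|u||v|$ whatever $K$ is. Rescaling does not help either: if $u$ and $v$ are both multiplied by $\lambda>0$, both sides of (2) are multiplied by $\lambda^2$.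

On the cylinder, with $u=v=e_1$, we get $M(\varphi,\psi)=0-1-1=-2$ and $J(\varphi)=J(\psi)=-2$: inequality (2) reads $4\le4$. To break it we would have to make $J(\varphi)$ smaller without changing $M(\varphi,\psi)$. And on the cylinder we can: $M(u,v)=|u_1-v_1|$ does not notice $u_2$, so we may replace the dipole by the average of two copies of it that are shifted along $e_2$. For $\varphi=\frac12(\delta_{e_1+e_2}-\delta_{e_2}+\delta_{e_1+2e_2}-\delta_{2e_2})$ we still have $M(\varphi,\psi)=-2$. In $J(\varphi)$, each copy paired with itself gives $-2$ and the two ordered pairs of different copies give $1+1-2\sqrt2$ each, so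
$$J(\varphi)=\tfrac14\big(2\cdot(-2)+2\cdot(2-2\sqrt2)\big)=-\sqrt2 .$$
Now (2) would say $4\le2\sqrt2$, which is false. So the cylinder is not of negative type, and six points detect it.

## Smearing a cluster along a direction

In general $M$ is not invariant under any shift. But a shift by $kw$ with $k$ large adds to $M$ a constant $kc$, which does not matter for zero-sum clusters, and replaces $K$ by the part of $K$ that is extreme in the direction $w$. For $w\in S_p$ put
$$c=\max_{(a,b)\in K}\langle a,w\rangle,\quad F_w=\{(a,b)\in K:\langle a,w\rangle=c\},\quad H_w(u,v)=\max_{(a,b)\in F_w}\big(\langle u,a\rangle+\langle v,b\rangle\big).$$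
On the cylinder, $F_{e_1}=\{(e_1,-e_1)\}$, while $F_{e_2}=K$ with $c=0$. For zero-sum $\varphi=\sum c_i\delta_{u_i}$ let
$$\varphi_N=\frac1N\sum_{k=1}^N\sum_ic_i\delta_{u_i+kw}.$$

**Step 1: $J(\varphi_N)\to0$.** This says that smearing kills the self-energy. We have
$$J(\varphi_N)=\frac1{N^2}\sum_{k,l=1}^Ng(k-l),\qquad g(m)=\sum_{i,i'} c_ic_{i'}|u_i-u_{i'}+mw|.$$
As $|m|\to\infty$, $|x+mw|=\sqrt{m^2+2m\langle x,w\rangle+|x|^2}=|m|+\operatorname{sgn}(m)\langle x,w\rangle+o(1)$. Since $\sum c_i=0$, both $\sum c_ic_{i'}|m|$ and $\sum c_ic_{i'}\langle u_i-u_{i'},w\rangle$ vanish, so $g(m)\to0$. In particular $|g|\le G$ for some $G$. Given $\eta>0$, choose $R$ with $|g(m)|\le\eta$ for $|m|>R$. At most $(2R+1)N$ pairs have $|k-l|\le R$, so $|J(\varphi_N)|\le(2R+1)G/N+\eta$, which is at most $2\eta$ for large $N$.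

**Step 2: $M(\varphi_N,\psi)\to\sum c_ie_jH_w(u_i,v_j)$.** This says that the interaction survives, with $K$ replaced by $F_w$. Since $\sum c_i=0$, we may subtract constants:
$$M(\varphi_N,\psi)=\frac1N\sum_{k=1}^N\sum_{i,j}c_ie_j\,[M(u_i+kw,v_j)-kc].$$
Averages of a convergent sequence converge to its limit, so it suffices that
$$M(u+kw,v)-kc=\max_{(a,b)\in K}\big(\langle u,a\rangle+\langle v,b\rangle-k(c-\langle a,w\rangle)\big)\longrightarrow H_w(u,v)\quad(k\to\infty).$$
Restricting the maximum to $F_w$ shows that the left side is $\ge H_w(u,v)$. Let $(a_k,b_k)$ be a maximizer. Its value is at least $H_w(u,v)$, so $0\le k(c-\langle a_k,w\rangle)\le|u|+|v|-H_w(u,v)$. Hence $\langle a_k,w\rangle\to c$, and every limit point of $(a_k,b_k)$ lies in $F_w$. The value is at most $\langle u,a_k\rangle+\langle v,b_k\rangle$, whose $\limsup$ is therefore at most $H_w(u,v)$.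

**Step 3: additivity.** We combine the two limits. Apply (2) to $\varphi_N$ and $\psi$ for each fixed $N$, and then let $N\to\infty$. By Steps 1 and 2, $\sum c_ie_jH_w(u_i,v_j)=0$ for all zero-sum $\varphi,\psi$. The dipoles, useless before, are now enough: with $\varphi=\delta_u-\delta_0$, $\psi=\delta_v-\delta_0$ and $H_w(0,0)=0$ we get
$$H_w(u,v)=H_w(u,0)+H_w(0,v)\qquad\text{for all }u\in T_pX,\ v\in T_qX.\tag{3}$$

As a check, for antipodal points of a round sphere of dimension $n\ge2$ every direction at $p$ starts a minimal geodesic, so $F_w$ is the single pair $(w,b)$ with first entry $w$, $H_w(u,v)=\langle u,w\rangle+\langle v,b\rangle$, and (3) holds.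

## From unique extreme directions to all directions

**Lemma 2.** If $X$ is complete of negative type, then $F_w$ is a single point for every $w\in S_p$.

*Proof.* $F_w$ is nonempty. Suppose that $(a_1,b_1)\ne(a_2,b_2)$ are in $F_w$. Elements of $F_w$ are pairs of unit vectors, so $H_w(a_1,0)=1$ and $H_w(0,b_2)=1$. By (3), $H_w(a_1,b_2)=2$. So some $(a,b)\in F_w$ has $\langle a_1,a\rangle+\langle b_2,b\rangle=2$, which forces $a=a_1$ and $b=b_2$. But by (1), $a=a_1$ forces $b=b_1$, and $b_1\ne b_2$, a contradiction. $\square$

Thus for each $w$ the set $A$ of initial directions has exactly one element closest to $w$. A set such as a closed half-circle in $S^1$ does not have this property: the direction opposite to its midpoint has both end points as closest elements. The next lemma says that a set with at least two elements and this property is everything. The reason is that, at a direction $w$ as far from $A$ as possible, a unique closest point $a$ leaves us free to move $w$ away from $a$, and so farther from all of $A$.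

**Lemma 3.** Let $X$ be complete of negative type and $A=\{\gamma'(0):\gamma\in\Gamma\}\subset S_p$. If $|A|\ge2$, then $A=S_p$.

*Proof.* $A$ is compact, as the projection of $K$. By Lemma 2, for each $w\in S_p$ the maximum $m(w)=\max_{a\in A}\langle a,w\rangle$ is attained at a unique $a\in A$. The function $m$ is $1$-Lipschitz, hence continuous. Suppose that $A\ne S_p$, and let $w$ minimize $m$ on $S_p$. Since $m<1$ off $A$, we have $m(w)<1$.

**Step 1: the geometry at the minimum.** We show that we can move $w$ away from its closest point. Let $a$ be the unique maximizer at $w$. Since $\langle a,w\rangle<1$, $a\ne w$. If $a=-w$, then $m(w)=-1$, so every $a'\in A$ has $\langle a',w\rangle\le-1$, that is, $A=\{-w\}$, against $|A|\ge2$. So $a,w$ are linearly independent (for $n=1$ this is already a contradiction), and there is a unit vector $e\in\operatorname{span}(a,w)$ with $e\perp w$ and $\langle a,e\rangle<0$.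

**Step 2: moving $w$.** We show that $m$ drops. Let $w_t=\cos t\,w+\sin t\,e$ and let $a_t\in A$ attain $m(w_t)$. By continuity, every limit point of $a_t$ as $t\downarrow0$ is a maximizer at $w$, so by compactness and uniqueness $a_t\to a$. Since $\langle a_t,w\rangle\le m(w)$ and $m(w)\ge-1$, for small $t>0$
$$m(w_t)=\cos t\,\langle a_t,w\rangle+\sin t\,\langle a_t,e\rangle\le m(w)+(1-\cos t)+\sin t\,\langle a_t,e\rangle .$$
Here $1-\cos t=O(t^2)$, while $\langle a_t,e\rangle\to\langle a,e\rangle<0$ makes the last term negative of order $t$. So $m(w_t)<m(w)$ for small $t>0$, contradicting minimality. $\square$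

## Refocusing at one point, or no cut points at all

Let $X$ be complete of negative type. Lemma 3 gives a dichotomy at each point $p$.

**Lemma 4.** Suppose $p\ne q$ are joined by at least two minimal geodesics, $\ell=d(p,q)$. Then every unit-speed geodesic from $p$ is minimal on $[0,\ell]$ and reaches $q$ at time $\ell$. Moreover $d(p,x)+d(x,q)=\ell$ for all $x\in X$; $q$ is the unique farthest point from $p$; $X$ is compact; and $\operatorname{Cut}(p)=\{q\}$.

*Proof.* Different geodesics in $\Gamma$ have different initial vectors, so $|A|\ge2$, and the first claim is Lemma 3.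

**Step 1: nothing lies beyond $q$.** We show that $d(p,x)\le\ell$ for all $x$. Suppose that $d(p,x)>\ell$. A minimal geodesic from $p$ to $x$ passes through $q$ at time $\ell$, so $d(p,x)=\ell+d(q,x)$. Then for every $\gamma\in\Gamma$, the curve $\gamma$ followed by the tail of this geodesic from $q$ to $x$ has length $d(p,x)$, hence is a smooth geodesic by (F1). So all $\gamma\in\Gamma$ have the same $\gamma'(\ell)$, namely the initial vector of the tail, and by (F2) they coincide, which contradicts $|\Gamma|\ge2$.

**Step 2: the remaining claims.** These follow by continuing geodesics to $q$. By Step 1, every $x$ equals $\exp_p(tv)$ with $|v|=1$ and $t=d(p,x)\le\ell$. The geodesic in direction $v$ is minimal up to $q$ at time $\ell$, so $d(x,q)=\ell-t$, that is, $d(p,x)+d(x,q)=\ell$. In particular $d(p,x)=\ell$ implies $x=q$, so $q$ is the unique farthest point. Also $X=\exp_p(\bar B_\ell(0))$ is compact. Every geodesic from $p$ is minimal on $[0,\ell]$ and on no longer interval $[0,t]$, since no distance from $p$ exceeds $\ell$. So every cut time is $\ell$, and $\operatorname{Cut}(p)=\{q\}$. $\square$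

**Lemma 5.** Let $X$ be complete and $p\in X$. If every $q\ne p$ is joined to $p$ by a unique minimal geodesic, then $d(p,\exp_pv)=|v|$ for all $v\in T_pX$, $\exp_p$ is a diffeomorphism, and $X$ is noncompact.

*Proof.* Let $\lambda(q)\in T_pX$ be the unique vector with $\exp_p\lambda(q)=q$ and $|\lambda(q)|=d(p,q)$.

**Step 1: $\lambda$ is onto $T_pX$.** This is an open-and-closed argument. The map $\lambda$ is continuous: if $q_k\to q$, then $|\lambda(q_k)|=d(p,q_k)$ is bounded, and any limit point $v$ of $\lambda(q_k)$ satisfies $\exp_pv=q$, $|v|=d(p,q)$, so $v=\lambda(q)$. It is injective, because $\exp_p\circ\lambda$ is the identity. By invariance of domain, $\lambda(X)$ is open in $T_pX\cong\mathbb R^n$. By uniqueness $\lambda(X)=\{v:d(p,\exp_pv)=|v|\}$, which is closed and contains $0$. Since $T_pX$ is connected, $\lambda(X)=T_pX$.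

**Step 2: conclusions.** Now we read off the claims. By Step 1, $d(p,\exp_pv)=|v|$ for all $v$. So $X$ is unbounded, hence not compact, and $\exp_p$ is a bijection with inverse $\lambda$. Geodesics from $p$ are minimal forever, so by (F5) there are no points conjugate to $p$. Hence $\exp_p$ is a local diffeomorphism, and being bijective it is a diffeomorphism. $\square$

## Manifolds of negative type

**Proof of (iii)⇒(iv), and of Theorem 1.** Let $X$ be compact of negative type. If $n=1$, then $X$ is a circle, that is, some $\mathbb S^1_\kappa$. Let $n\ge2$ and $p\in X$. Since $X$ is compact, the conclusion of Lemma 5 fails, so its hypothesis fails: some $q\ne p$ is joined to $p$ by at least two minimal geodesics. By Lemma 4, $\operatorname{Cut}(p)=\{q\}$. So the cut locus of every point is a single point, and by Theorem W, $X$ is isometric to some $\mathbb S^n_\kappa$. Together with (i)⇒(ii)⇒(iii) this proves Theorem 1. $\blacksquare$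

**Proof of Theorem 3.** Let $X$ be complete of negative type. If $X$ is compact, use (iii)⇒(iv). If $X$ is noncompact, then by Lemma 4 no two distinct points are joined by two minimal geodesics, and Lemma 5 applies at every $p$. $\blacksquare$

The other usual forms of the Wiedersehen hypothesis can also be obtained by hand. Let $X$ be compact of negative type, write $\sigma(p)$ for the farthest point of $p$ and $\ell(p)=d(p,\sigma(p))$. Lemma 4 applies at every base point (by Lemma 5, as above), and with base points $p$ and $x$ it gives
$$d(p,x)+d(x,\sigma(p))=\ell(p),\qquad d(x,\sigma(p))+d(\sigma(p),\sigma(x))=\ell(x).$$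
Subtracting, $d(p,x)-d(\sigma(p),\sigma(x))=\ell(p)-\ell(x)$. The left side is symmetric in $p,x$ and the right side is antisymmetric, so both are $0$. Thus $\ell$ is constant, and $\operatorname{inj}(X)=\operatorname{diam}(X)=\ell$. Next, $\sigma(p)$ and $p$ are joined by at least two minimal geodesics, so Lemma 4 with base point $\sigma(p)$ gives $\sigma(\sigma(p))=p$. Finally, every unit-speed geodesic satisfies $\gamma(t+\ell)=\sigma(\gamma(t))$ for all $t$, hence $\gamma(t+2\ell)=\gamma(t)$. If $t<s<t+2\ell$ and $\gamma(s)=\gamma(t)=\gamma(t+2\ell)$, then one of the intervals $[t,s]$, $[s,t+2\ell]$ has length at most $\ell$, which contradicts minimality on intervals of length $\ell$. So every geodesic is a simple closed geodesic of length $2\ell$.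

## All maximizers on a round sphere

It remains to prove (iv)⇒(i) and to find all maximizers on $\mathbb S^n_\kappa$. The separating hyperplanes used at the start already gave $\operatorname{md}=\operatorname{xt}$; to see exactly when equality holds, a power series is more convenient, and it proves both statements at once. Scaling the metric multiplies $I$, $\operatorname{md}$ and $\operatorname{xt}$ by the same factor, so take $\mathbb S^n_1\subset\mathbb R^{n+1}$, where
$$d(x,y)=\arccos\langle x,y\rangle=\tfrac\pi2-\arcsin\langle x,y\rangle .$$

**Step 1: diagonalizing $I$.** The purpose is to write $I$ as a constant minus a sum of squares. We have $\arcsin t=\sum_{m\ge0}\alpha_mt^{2m+1}$ for $|t|<1$ with all $\alpha_m>0$. Partial sums at $t<1$ are bounded by $\frac\pi2$, so $\sum\alpha_m\le\frac\pi2$, and the series converges uniformly on $[-1,1]$, to $\arcsin$ by continuity. Since $\langle x,y\rangle^k=\langle x^{\otimes k},y^{\otimes k}\rangle$, integrating term by term gives, for every finite signed measure $\nu$,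
$$I(\nu)=\frac\pi2\,\nu(\mathbb S^n)^2-\sum_{m\ge0}\alpha_m\Big|\int x^{\otimes(2m+1)}\,d\nu(x)\Big|^2 .\tag{4}$$

**Step 2: equality.** We now read off the maximizers. By (4), $I(\mu)\le\frac\pi2$ for every probability measure $\mu$, with equality if and only if all the tensors $\int x^{\otimes(2m+1)}d\mu$ vanish, that is, all monomials of odd degree have integral $0$. Let $\mu'$ be the image of $\mu$ under $x\mapsto-x$. Monomials of even degree have the same integrals against $\mu$ and $\mu'$, and those of odd degree have opposite ones. So equality holds if and only if $\mu$ and $\mu'$ have the same integrals against all polynomials, which by Stone–Weierstrass means $\mu=\mu'$. Hence the measures with $I(\mu)=\frac\pi2$ are exactly the antipodally invariant ones. The measure $\mu_0$ is one of them, so $\operatorname{md}=\operatorname{xt}=\frac\pi2$.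

This proves (iv)⇒(i) and the description of the maximizers, and completes Theorem 2. $\blacksquare$

The implication (ii)⇒(iv) says a little more than the conjecture: if a compact Riemannian manifold $X$ is not a round sphere, then not only is $\operatorname{md}(X)<\operatorname{xt}(X)$, but no measure attaining the extent of $X$ has full support. On the projective plane, for instance, every optimal measure misses some open set.
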